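# Countable automorphism groups of Markov shifts that no shift of finite type can have

## 1. A natural guess: countable groups of this kind are already SFT groups

Take a shift with a countably infinite alphabet whose automorphism group happens to be countable. Is that group the automorphism group of some shift over a finite alphabet? The natural first guess is **yes**. We make the question precise, list the evidence for the guess, and test it by hand.

**Markov shifts.** Let $G$ be a directed graph with countably infinite vertex set and no multiple edges. Let $X$ be the set of bi-infinite paths $x=(x_t)_{t\in\mathbb Z}$ in $G$, written as sequences of vertices, with the product topology of the discrete vertex set. We assume $X\ne\emptyset$. With the left shift $(\sigma x)_t=x_{t+1}$, the pair $(X,\sigma)$ is a *countable state Markov shift*. It is *transitive* if $G$ is irreducible, that is, strongly connected. It is *locally compact* if the space $X$ is; for irreducible $G$ this means that every vertex has finite in-degree and out-degree. The cylinders, that is, the sets obtained by prescribing finitely many coordinates, form a countable base of the topology. We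 write $[a]=\{x:x_0=a\}$. If all degrees are finite, $[a]$ is compact and open: each coordinate $x_t$ of a point of $[a]$ has only finitely many possible values, and $[a]$ is closed in the product of these finite sets.

**Automorphisms.** $\mathrm{Aut}(\sigma)$ is the group of homeomorphisms $\varphi:X\to X$ with $\varphi\sigma=\sigma\varphi$. Products are compositions, read from right to left.

**SFTs.** A (two-sided) *shift of finite type* $(Y,\tau)$ is the analogous object over a finite alphabet. We recall three textbook facts. Every SFT is conjugate (isomorphic by a shift-commuting homeomorphism) to the shift of bi-infinite paths of a finite graph without multiple edges, that is, to the vertex shift of a finite $0$–$1$ matrix. Conjugate shifts have isomorphic automorphism groups. By the Curtis–Hedlund–Lyndon theorem every automorphism of an SFT is a block code: $\varphi(x)_t$ is a function of $x_{t-r},\dots,x_{t+r}$ for some fixed $r$. Since there are countably many block codes, $\mathrm{Aut}(\tau)$ is countable.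

The question, posed in "On the algebraic properties of the automorphism groups of countable state Markov shifts", is this. Let $(X,\sigma)$ be a transitive, locally compact, countable state Markov shift with $\mathrm{Aut}(\sigma)$ countable. Must there be an infinite transitive SFT $(Y,\tau)$ with $\mathrm{Aut}(\sigma)\cong\mathrm{Aut}(\tau)$ as abstract groups?

The evidence for "yes" consists of known facts. For an infinite transitive SFT, $\mathrm{Aut}(\tau)$ is countably infinite, residually finite, discrete in the compact-open topology, and its center is generated by $\tau$ (Ryan's theorem). For a transitive countable state Markov shift with countable $\mathrm{Aut}(\sigma)$, the space is necessarily locally compact; for each $n$ there are finitely many points of least period $n$; and $\mathrm{Aut}(\sigma)$ is countably infinite, residually finite, discrete in the compact-open topology, has no nontrivial divisible subgroup and no infinite simple subgroup, and has center generated by $\sigma$. All these properties match. (They are only motivation; the proof below uses none of them.)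

**Example 1 (a countable group by hand).** Let $H$ have vertices $e$, $s_y$ ($y\in\mathbb Z/3$), $L(i)$, $R(i)$ ($i\ge1$) and edges
$$e\to s_y,\quad s_y\to L(1),\quad L(i)\to L(i+1),\quad L(i)\to R(i),\quad R(i+1)\to R(i),\quad R(1)\to e .$$
All degrees are finite and $H$ is irreducible. A path that leaves $s_y$ and returns to $e$ must read $L(1)\cdots L(i)R(i)\cdots R(1)$ for some $i$, so what lies between an $s_y$ and the next $e$ is determined by the distance. Hence an automorphism $\varphi$ is determined by the four compact open sets $\varphi^{-1}([e]),\varphi^{-1}([s_y])$: they say where $e$ and the $s_y$ occur in $\varphi(x)$, and this determines $\varphi(x)$ whenever $\varphi(x)$ visits $e$ infinitely often in both directions, which happens for a dense set of $x$. There are only countably many compact open sets, so $\mathrm{Aut}(\sigma)$ is countable. (Section 8 repeats this argument in full for the graph that we need.)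

Which subgroups do we see? The permutations of $\{s_0,s_1,s_2\}$ give $S_3$, and $\sigma$ commutes with them. If $\sigma^k=\pi\in S_3$, then $\sigma^{6k}=1$, so $k=0$, because there are points that are not periodic. So we see $\mathbb Z\times S_3$. The full shift on three symbols has the same subgroup, generated by its shift and the permutations of the symbols, by the same argument. The guess survives.

There is, however, an imbalance of size. Up to conjugacy there are countably many SFTs, while there are continuum many countable graphs. This proves nothing yet, since different graphs can have isomorphic groups. To use the imbalance one must read, from the abstract group alone, something that takes more than countably many values.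

## 2. A set of odd numbers read off from four group elements

For elements of a group put $[a,b]=aba^{-1}b^{-1}$. Let $\Gamma$ be a group and $Q=(\rho,\alpha,\beta,\gamma)\in\Gamma^4$. For odd $m\ge1$ put
$$w_m(Q)=[\tau_0,[\tau_1,[\dots,[\tau_{m+1},\gamma]\dots]]],\tag{1}$$
$$\tau_0=\alpha,\qquad \tau_k=\rho^{-k}\alpha\beta\rho^{k}\ (1\le k\le m),\qquad \tau_{m+1}=\rho^{-(m+1)}\alpha\rho^{m+1},$$
and
$$D_Q=\{m \text{ odd}: w_m(Q)\neq1\}.$$
If $\theta$ is an injective homomorphism, then $w_m(\theta Q)=\theta(w_m(Q))$, hence
$$D_{\theta Q}=D_Q .\tag{2}$$

**Example 2.** Let $t,c$ be the permutations $t(y)=-y$, $c(y)=y+1$ of $\mathbb Z/3$. Then $[t,c]=tct^{-1}c^{-1}$ acts by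
$$y\ \mapsto\ y-1\ \mapsto\ 1-y\ \mapsto\ 2-y\ \mapsto\ y-2=y+1,\qquad\text{so}\qquad [t,c]=c.\tag{3}$$
For $Q=(1,t,1,c)$ all $\tau_k$ equal $t$, so $w_m(Q)=c\ne1$ for every odd $m$, and $D_Q$ is the set of all odd positive integers. For $Q=(1,t,t,c)$ we have $\tau_1=t\cdot t=1$, so $w_m(Q)=1$ for all $m$, and $D_Q=\emptyset$.

Here are the main results.

**Theorem A.** For every set $D$ of odd positive integers there is a topologically mixing, locally compact countable state Markov shift $(X,\sigma)$ such that $\mathrm{Aut}(\sigma)$ is countable and contains a quadruple $Q$ with $D_Q=D$.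

**Theorem B.** There is an $(X,\sigma)$ as in Theorem A such that $\mathrm{Aut}(\sigma)$ is not isomorphic to a subgroup of $\mathrm{Aut}(\tau)$ for any SFT $(Y,\tau)$. In particular $\mathrm{Aut}(\sigma)\not\cong\mathrm{Aut}(\tau)$ for every infinite transitive SFT.

So the guess is wrong, and the answer to the question is no.

**Proof of Theorem B from Theorem A.** There are countably many SFTs up to conjugacy, and each $\mathrm{Aut}(\tau)$ is countable. Hence there are countably many pairs consisting of an SFT up to conjugacy and a quadruple $Q'$ in its automorphism group, and the family $\mathcal D$ of all the sets $D_{Q'}$ is countable. There are uncountably many sets of odd positive integers. Choose one, $D$, that is not in $\mathcal D$, and take $(X,\sigma)$ and $Q$ from Theorem A. An injective homomorphism $\theta:\mathrm{Aut}(\sigma)\to\mathrm{Aut}(\tau)$ would give, by (2), $D=D_Q=D_{\theta Q}\in\mathcal D$, a contradiction. $\square$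

The strengthenings use a few more terms. The *zeta function* is $\zeta(z)=\exp\sum_{n\ge1}p_nz^n/n$, where $p_n$ is the number of points with $\sigma^nx=x$. The *Gurevich entropy* of a transitive shift is the exponential growth rate $\limsup_n\frac1n\log\#\{\text{closed paths of length } n \text{ at } a\}$, which does not depend on the vertex $a$. A graph is *computable* if its vertices can be coded so that the vertex set and the edge set are decidable.

**Theorem C.**

1. For any countable family of countable groups there is an $X$ as in Theorem A such that a 4-generator subgroup of $\mathrm{Aut}(\sigma)$ embeds in no member of the family.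
2. Exactly $2^{\aleph_0}$ isomorphism classes of groups occur as countable $\mathrm{Aut}(\sigma)$ of transitive locally compact countable state Markov shifts.
3. All the shifts in Theorem A can be taken mixing, with the same zeta function $\frac{1-z}{(1-z)^2-6z^2}$ and with Gurevich entropy $\log(1+\sqrt6)$.
4. In Theorem B the graph can be taken computable. Alternatively, it can be chosen so that $\mathrm{Aut}(\sigma)$ contains a 4-generator subgroup with undecidable word problem.

It remains to prove Theorem A. First we find permutations with $D_Q=D$, with no topology at all. Then we look for a shift on which these permutations become automorphisms.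

## 3. A walker on a stick

Identity (3) says that a commutator can compute an "and": if $t$ is applied over a set $E$ and $c$ over a set $E'$, the commutator applies $c$ over $E\cap E'$. So nested commutators can test whether a given pattern of zeros and ones is seen along a walk. Here is the walk.

For $M\ge0$ let $\Sigma_M=\{(j,n,d): j,n\ge0,\ j+n=M,\ d\in\{+,-\}\}$ and $\Sigma=\bigsqcup_M\Sigma_M$. Think of a walker on a stick, with $j$ free places on the left, $n$ on the right, and direction $d$. Put $\hat\iota(j,n,d)=(j,n,-d)$, and let $\hat\rho$ be one step of the walk:
$$(j,n,+)\mapsto\begin{cases}(j+1,n-1,+)&n\ge1\\(j,0,-)&n=0\end{cases}\qquad (j,n,-)\mapsto\begin{cases}(j-1,n+1,-)&j\ge1\\(0,n,+)&j=0.\end{cases}\tag{4}$$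
At an end of the stick the walker only turns around. On $\Sigma_M$ the map $\hat\rho$ is one cycle of length $2M+2$,
$$(0,M,+)\to(1,M-1,+)\to\cdots\to(M,0,+)\to(M,0,-)\to(M-1,1,-)\to\cdots\to(0,M,-)\to(0,M,+),$$
and reversing the direction runs the walk backwards: $\hat\iota\hat\rho\hat\iota=\hat\rho^{-1}$.

Fix $f:\mathbb N=\{0,1,2,\dots\}\to\{0,1\}$. On $\Sigma\times\mathbb Z/3$ let $\hat\rho$ act by (4) with $y$ fixed, and let
$$\hat\beta:y\mapsto-y,\qquad\hat\gamma:y\mapsto y+1,\qquad\hat\alpha:\ y\mapsto-y\text{ if }f(n)=1,\ \ y\mapsto y\text{ if }f(n)=0,$$
with $(j,n,d)$ fixed. Let $\hat Q_f=(\hat\rho,\hat\alpha,\hat\beta,\hat\gamma)$ and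
$$D(f)=\{m \text{ odd}:\ \exists a\ge0,\ f(a)=f(a+m+1)=1,\ f(a+1)=\dots=f(a+m)=0\}.$$
So $m\in D(f)$ means that $m$ is odd and the word $1\,0^m\,1$ occurs in $f$.

**Proposition 1.** $D_{\hat Q_f}=D(f)$.

**Step 1: the commutators select a set of states.** We compute $w_m(\hat Q_f)$. For $E\subset\Sigma$ let $t^E$ (resp. $c^E$) apply $y\mapsto-y$ (resp. $y\mapsto y+1$) over $E$ and be the identity elsewhere. Over a point of $E\cap E'$ the commutator $[t^E,c^{E'}]$ is $[t,c]=c$ by (3). Over any other point one of the two factors is trivial, so the commutator is trivial. Hence
$$[t^E,c^{E'}]=c^{E\cap E'}.\tag{5}$$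
For $c\in\Sigma$ let $n_k(c)$ be the $n$-coordinate of $\hat\rho^kc$. The map $\hat\rho^{-k}\hat\alpha\hat\rho^k$ first walks $k$ steps, then flips $y$ if $f(n_k(c))=1$, then walks back. So it is $t^E$ with $E=\{c:f(n_k(c))=1\}$. The map $\hat\alpha\hat\beta$ flips $y$ once, and a second time if $f(n)=1$; so it flips exactly when $f(n)=0$, and $\hat\rho^{-k}\hat\alpha\hat\beta\hat\rho^k=t^E$ with $E=\{c:f(n_k(c))=0\}$. Finally $\hat\gamma=c^{\Sigma}$. Applying (5) from the innermost commutator of (1) outwards, we get $w_m(\hat Q_f)=c^{E_m}$ with
$$E_m=\{c\in\Sigma:\ f(n_0(c))=1,\ f(n_1(c))=\dots=f(n_m(c))=0,\ f(n_{m+1}(c))=1\}.$$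
So $w_m(\hat Q_f)\ne1$ if and only if $E_m\ne\emptyset$.

**Step 2: a pattern in $f$ is seen by some walker.** We show that $m\in D(f)$ implies $E_m\neq\emptyset$. If $10^m1$ occurs at place $a$, take $c=(m+1,a,-)$. For $0\le k\le m+1$ the walk has not yet used up the left side, so $\hat\rho^kc=(m+1-k,a+k,-)$ and $n_k(c)=a+k$. Thus $c\in E_m$.

**Step 3: a walker sees nothing else.** Let $m$ be odd and $c\in E_m$; we show $m\in D(f)$. If $d$ is constant along $c,\hat\rho c,\dots,\hat\rho^{m+1}c$, then $n_0,\dots,n_{m+1}$ are consecutive integers, increasing or decreasing. Since $10^m1$ is a palindrome, it occurs in $f$ in either case.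

Otherwise the walker turns: for some $0\le p\le m$ the coordinate $d$ changes from $\hat\rho^pc$ to $\hat\rho^{p+1}c$. In such a step nothing else changes, so $\hat\rho^{p+1}c=\hat\iota\hat\rho^pc$. For all $q\in\mathbb Z$,
$$\hat\rho^{p+1+q}c=\hat\rho^q\hat\iota\hat\rho^pc=\hat\iota\,(\hat\iota\hat\rho^q\hat\iota)\,\hat\rho^pc=\hat\iota\hat\rho^{p-q}c .$$
With $k=p-q$ this gives the reflection rule
$$n_{2p+1-k}(c)=n_k(c)\qquad(k\in\mathbb Z).\tag{6}$$
With $k=0$ and $k=m+1$ we get $f(n_{2p+1})=f(n_0)=1$ and $f(n_{2p-m})=f(n_{m+1})=1$. Since $m+1$ is even, $2p+1\neq m+1$. If $2p+1\le m$, then $1\le2p+1\le m$, so $c\in E_m$ gives $f(n_{2p+1})=0$, a contradiction. If $2p+1\ge m+2$, then $1\le2p-m\le m$ (the second inequality because $p\le m$), so $f(n_{2p-m})=0$, a contradiction. So the walker does not turn, and $m\in D(f)$. $\square$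

**Remark (why $m$ is odd).** Let $f=101010\cdots$. On $\Sigma_1$ start at $(1,0,-)$. The walk is $(1,0,-)\to(0,1,-)\to(0,1,+)\to(1,0,+)$, with $n=0,1,1,0$ and $f$-values $1,0,0,1$. So a walker that turns sees $10^21$, although this word does not occur in $f$. For $m=2$ the turn sits exactly in the middle of the pattern, and the reflection (6) maps the pattern to itself.

**Lemma 2.** Every set $D$ of odd positive integers is $D(f)$ for some $f$.

**Proof.** If $D=\emptyset$, take $f\equiv0$. Otherwise let $d_1,d_2,\dots$ be a sequence whose set of values is $D$, and let $f=1\,0^{d_1}\,1\,0^{d_2}\,1\cdots$. The word $10^m1$ with $m\ge 1$ occurs in $f$ if and only if $m$ is some $d_j$. $\square$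

So the four permutations $\hat Q_f$ do what we want. What remains is to turn them into automorphisms of a shift: a stick will be a stretch of a path between two symbols $e$, and the walker will be a symbol $s_{d,y}$ on it.

## 4. Periodic sequences: the guess passes again

**Example 3 (finite $D$ occurs for SFTs).** Let $f$ have period $p$. Let $Y$ be the SFT of the finite graph with vertices $e$, $b$, $s_{d,y}$ ($d=\pm$, $y\in\mathbb Z/3$), $r_c$ ($c\in\mathbb Z/p$), and edges
$$e\to b,\quad b\to b,\quad e\to s,\quad b\to s,\quad s\to e,\quad s\to r_c,\quad r_c\to r_{c-1},\quad r_1\to e,$$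
for all $c$ and for all $s=s_{d,y}$. A run of $r$'s can end only after $r_1$, so a finite run of length $n$ after an $s$ reads $r_n r_{n-1}\cdots r_1$ with indices mod $p$: each $r$ records the remaining length mod $p$. A block $e\,b^j\,s_{d,y}\,r_n\cdots r_1\,e$ is a stick with state $(j,n,d,y)$. The residue of $n$ is visible next to the $s$: it is $0$ if the next symbol is $e$, and it is $c$ if the next symbol is $r_c$. This also defines the residue of an infinite run.

So $\alpha$ (flip $y$ at an $s_{d,y}$ if $f(n)=1$) is a block code. The step $\rho$ is one too. An $s_+$ that is not followed by $e$ moves one place to the right, leaves a $b$ behind and overwrites the first $r$; the other labels stay correct because they record the remaining length. An $s_-$ preceded by $b$ moves one place to the left and leaves behind the label $r_{c+1}$, where $c$ is the residue of its run. An $s_+$ followed by $e$ and an $s_-$ preceded by $e$ only change their sign. If $\iota$ changes the sign of every $s$, then $\iota\rho\iota$ is the inverse of $\rho$. With $\beta:y\mapsto-y$ and $\gamma:y\mapsto y+1$ we get a quadruple in $\mathrm{Aut}(\tau)$. The graph is irreducible with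 a loop at $b$, so $Y$ is mixing, and the points that visit $e$ infinitely often in both directions are dense. On each such point the quadruple acts stick by stick as $\hat Q_f$, and every state occurs. So a word in the quadruple is trivial if and only if it is trivial in $\hat Q_f$, and $D_Q=D(f)$ by Proposition 1.

Taking $f$ periodic with period word $1\,0^{d_1}\cdots1\,0^{d_r}$ gives $D(f)=\{d_1,\dots,d_r\}$. The empty set is $D_Q$ for $Q=(1,1,1,1)$. So *every finite set of odd numbers already occurs for an SFT*, and the guess passes all these tests. A counterexample must use an infinite $D$, and hence an $f$ that takes both values infinitely often.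

## 5. Where plain runs break down

For a general $f$ we want, after each $s$, a run that ends in $e$, can have any length $n$, and lets $\alpha$ and $\rho$ be continuous. Now infinitely many vertices are allowed.

Separate vertices for every length $n$ would give $s$ infinite out-degree, so the shift would not be locally compact. The sensible remedy is a ladder, as in Example 1: runs $L(1)\cdots L(\lfloor\frac n2\rfloor)R(\lceil\frac n2\rceil)\cdots R(1)$, with edges $s\to e$, $s\to R(1)$, $s\to L(1)$, $L(i)\to L(i+1)$, $L(i)\to R(i)$, $L(i)\to R(i+1)$, $R(k+1)\to R(k)$, $R(1)\to e$. All degrees are finite, and the length of a finite run determines the run.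

On this ladder $\alpha$ fails. Let $x$ have $x_0=s_{+,1}$ followed by the infinite run $L(1)L(2)L(3)\cdots$. Let $x^{(n)}$ agree with $x$ up to time $0$, and continue with the run of length $n$ and then $e\,s_{+,0}\,e\,s_{+,0}\cdots$. Then $x^{(n)}\to x$, but $\alpha(x^{(n)})_0$ is $s_{+,-1}$ or $s_{+,1}$ according to whether $f(n)=1$ or $f(n)=0$. If $f$ takes both values infinitely often, the sequence has no limit, and no definition of $\alpha(x)$ makes $\alpha$ continuous.

Suppose we label the first rung only, by $L(1,f(n))$. Then $\alpha$ is repaired, but $\rho$ breaks: after a step to the right the first rung must carry $f(n-1)$. If there are infinitely many $n$ with $f(n)=0$, $f(n-1)=1$ and infinitely many with $f(n)=f(n-1)=0$ (as for $f=10^{d_1}10^{d_2}\cdots$ with $d_j\to\infty$), then points with runs of these two kinds converge to the point with the infinite run $L(1,0)L(2)L(3)\cdots$, while their images differ at one fixed place.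

This tells us what is needed. The step $\rho$ changes $n$ by one, so what rung $i$ must say after the step has to be readable near rung $i$ before the step. If rung $i$ carries the window of $f$ of radius $i$ around $n$, then rung $i+1$ carries the window of radius $i+1$ around $n$, and this contains the windows of radius $i$ around $n-1$, $n$ and $n+1$. Each rung has finitely many possible labels, so the degrees stay finite.

## 6. A ladder that carries windows of $f$

Let $f:\mathbb N\to\{0,1\}$. For $i\ge1$ and $n\ge2i$ put
$$V_i(n)=(f(n-i),\dots,f(n+i)),\qquad \mathcal V_i=\{V_i(n):n\ge2i\}.$$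

**Vertices of $G_f$.** The core is $C=\{e,b\}\cup\{s_{d,y}:d\in\{+,-\},\ y\in\mathbb Z/3\}$, eight vertices. The other vertices are $L(i,v)$ for $i\ge1$, $v\in\mathcal V_i$, and $R(k)$ for $k\ge1$. "An $s$" means any $s_{d,y}$.

**Runs.** For $n\ge0$ let $P_n$ be the word of length $\lfloor\frac n2\rfloor+\lceil\frac n2\rceil=n$
$$P_n=L(1,V_1(n)),\dots,L(\lfloor\tfrac n2\rfloor,V_{\lfloor n/2\rfloor}(n)),\ R(\lceil\tfrac n2\rceil),R(\lceil\tfrac n2\rceil-1),\dots,R(1).$$

**Edges.** $e\to b$, $b\to b$, $e\to s$, $b\to s$ for all $s$, and all pairs of consecutive vertices in $s\,P_n\,e$, for all $s$ and all $n\ge0$.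

For instance, if $f=1010001\cdots$, then $P_0$ is empty, $P_1=R(1)$, $P_2=L(1,010)R(1)$, $P_3=L(1,100)R(2)R(1)$, and $P_4=L(1,000)L(2,10001)R(2)R(1)$.

Written out, the edges that come from the words $s\,P_n\,e$ are:

- $s\to e$; $s\to R(1)$; $s\to L(1,v)$ for all $v\in\mathcal V_1$;
- $L(i,v)\to L(i+1,v')$ if $v=V_i(n)$ and $v'=V_{i+1}(n)$ for some $n\ge2i+2$, that is, if $v'\in\mathcal V_{i+1}$ and $v$ is the central block of $v'$;
- $L(i,v)\to R(k)$ if $n=i+k\in\{2i,2i+1\}$ and $v=V_i(n)$;
- $R(k+1)\to R(k)$; $R(1)\to e$.

**All degrees are finite.** The vertex $L(i,v)$ has at most four successors $L(i+1,v')$ and at most two successors $R(i),R(i+1)$. The only predecessor of $L(i+1,v')$ is $L(i,v)$ with $v$ the central block of $v'$; the predecessors of $L(1,v)$ are the six $s$. The vertex $R(k)$ has one successor. Its predecessors are among $R(k+1)$, $L(k,V_k(2k))$ and, for $k\ge2$, $L(k-1,V_{k-1}(2k-1))$, or for $k=1$ the six $s$; so there are at most $8$. An $s$ has successors $e$, $R(1)$ and at most eight $L(1,v)$, and predecessors $e,b$. The predecessors of $e$ are $R(1)$ and the $s$'s, those of $b$ are $e,b$, and the successors of $e$ and $b$ lie in $\{b\}\cup\{s_{d,y}\}$.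 Hence $X=X_f$, the space of bi-infinite paths, is locally compact, with compact open cylinders $[a]$.

**Irreducible and mixing.** Each $L(i,v)$ lies on some $P_n$, and $R(k)$ lies on $P_{2k}$. So every vertex lies on a closed path $e\,s\,P_n\,e$ or $e\,b\,s\,e$, and $G_f$ is irreducible. Given vertices $a,a'$, take a path from $a$ to $b$ and one from $b$ to $a'$, and insert any number of loops $b\to b$ between them: there are paths from $a$ to $a'$ of every large length. So $X$ is topologically mixing. The vertex set is countably infinite.

## 7. Points of $X_f$ as rows of cells

We describe all points of $X$, including those with infinite runs, because $\rho$ has to be defined and continuous everywhere.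

**Parameters of infinite runs.** Let $\Omega$ be the set of $z\in\{0,1\}^{\mathbb Z}$ such that $V_i(z):=z_{[-i,i]}\in\mathcal V_i$ for all $i\ge1$. Put $f(z):=z_0$ and $z\pm1:=S^{\pm1}z$, where $(Sz)_k=z_{k+1}$. Elements of $\Omega$ count as larger than all integers. For $z\in\Omega$ let $P_z=L(1,V_1(z)),L(2,V_2(z)),\dots$.

**Example 4.** If $f\equiv0$, then $\Omega$ consists of the zero sequence. If $f=1010\cdots$, then $\Omega$ consists of the two alternating sequences. If $f=10^{d_1}10^{d_2}\cdots$ with $d_1<d_2<\cdots$, then $\Omega$ consists of the sequences with at most one symbol $1$. Indeed, a finite word with at most one $1$ occurs in $f$ at arbitrarily late places; and if $z$ had two $1$s, then for large $i$ two fixed consecutive $1$s of $z$ would appear in $V_i(n)$ for some $n\ge 2i$, at fixed positions near the center $n$. But two consecutive $1$s at a given distance occur in $f$ at most once, so $n$ would be bounded.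

**The set $\Omega$ is shift-invariant.** Let $z\in\Omega$, $i\ge1$. Then $z_{[-i-1,i+1]}=V_{i+1}(n)$ with $n\ge2i+2$, so $(S^{\pm1}z)_{[-i,i]}=V_i(n\pm1)$ with $n\pm1\ge2i$. Thus $S^{\pm1}z\in\Omega$. Also $s\,P_z$ is a path: $V_{i+1}(z)\in\mathcal V_{i+1}$ has central block $V_i(z)$.

**Run parameters.** Suppose $x_t$ is an $s$. The path that starts there has three possibilities.

- It goes to $e$ (this is $P_0$), or to $R(1)$ and then $e$ ($P_1$).
- It goes through $L(1,v_1),\dots,L(i,v_i)$ and then to some $R(k)$. The last edge says $v_i=V_i(n)$ with $n=i+k\in\{2i,2i+1\}$, so $i=\lfloor n/2\rfloor$ and $k=\lceil n/2\rceil$. Each $v_l$ is the central block of $v_{l+1}$, so $v_l=V_l(n)$ for all $l\le i$. After $R(k)$ the path must continue $R(k-1),\dots,R(1),e$. So the run is $P_n$.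
- It stays in $L$'s forever. The labels $v_1,v_2,\dots$ are central blocks of each other, so they are $V_i(z)$ for a unique $z\in\Omega$, and the run is $P_z$.

So the $s$ at $t$ has a well-defined **run parameter** $\nu\in\mathbb N\cup\Omega$.

**Cells.** Predecessors of $s$ and of $b$ lie in $\{e,b\}$. So immediately before the $s$ at $t$ there are exactly $j\in\{0,1,\dots,\infty\}$ symbols $b$, preceded by $e$ if $j<\infty$. The positions of $b^j\,s\,P_\nu$ form the **cell** of this $s$, with **state** $(j,\nu,d,y)$. A cell with $j<\infty$ is preceded by $e$, and a cell with $\nu\in\mathbb N$ is followed by $e$.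

**Positions outside cells.** An $L(i,v)$ at $t$ forces an $s$ at $t-i$, so $L$'s lie in cells. Predecessors of $R$'s are $R$'s, $L$'s or $s$'s, and the only $R$ that precedes $R(k)$ is $R(k+1)$. So an $R$ outside cells lies on a left-infinite ray $\cdots R(3)R(2)R(1)$, followed by $e$. A $b$ that is not in a cell is followed by $b$'s forever, so it lies on a ray $e\,bbb\cdots$ or in the point $b^\infty$. All other positions outside cells carry $e$. Conversely, replace cells of a point by other words $b^{j'}sP_{\nu'}$ that occupy the same positions: we again get a path, because $e\to b$, $e\to s$, and $R(1)$ or $s$ may be followed by $e$. The flanking $e$'s are unchanged, so the new cells have exactly the states that we wrote in.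

**Clopen events.** A run $P_n$ has an $L$ at distance $i$ from its $s$ if and only if $n\ge2i$. Therefore
$$\{x_0=s_{d,y},\ \nu\ge2i,\ V_i(\nu)=v\}=\{x_0=s_{d,y},\ x_i=L(i,v)\},\tag{7}$$
and $\{x_0=s_{d,y},\ \nu=n\}$ is the cylinder of the word $s_{d,y}P_ne$. Both are clopen. Moreover $R(k)$ occurs in $P_n$ if and only if $n\ge2k-1$, and then it stands $k$ places before the next $e$.

**The dense set $X'$.** Let $X'\subset X$ be the set of points that visit $e$ infinitely often in both directions. It is dense, because by irreducibility every finite path extends to such a point. In a point of $X'$ all cells are finite, and every position that does not carry $e$ is in a cell.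

## 8. Eight clopen sets determine an automorphism

**Proposition 3.** $\mathrm{Aut}(\sigma)$ is countable.

**Step 1: countably many candidates.** For $\varphi\in\mathrm{Aut}(\sigma)$ and $a\in C$ the set $U_a(\varphi)=\varphi^{-1}([a])$ is compact and open, because $[a]$ is and $\varphi$ is a homeomorphism. Each compact open set is a finite union of sets from a countable base, so there are countably many compact open sets. Since $C$ is finite, there are countably many tuples $(U_a(\varphi))_{a\in C}$.

**Step 2: the tuple determines $\varphi$.** Let $\varphi,\psi$ have the same tuple. For all $x$, $t$ and $a\in C$,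
$$\varphi(x)_t=a\iff\sigma^tx\in U_a\iff\psi(x)_t=a .$$
Let $x\in\varphi^{-1}(X')$. Then $\varphi(x)$ and $\psi(x)$ have the same core vertices at the same places. In particular $\psi(x)\in X'$. In both points, each remaining position lies in a finite run between an $s$ and the next $e$, and a run of length $n$ is $P_n$. So $\varphi(x)=\psi(x)$. The set $\varphi^{-1}(X')$ is dense because $\varphi$ is a homeomorphism, hence $\varphi=\psi$. $\square$

## 9. The walker becomes an automorphism

**Step 1: $\iota,\beta,\gamma$.** All $s$ have the same successors and the same predecessors. So $s_{d,y}\mapsto s_{-d,y}$, $s_{d,y}\mapsto s_{d,-y}$ and $s_{d,y}\mapsto s_{d,y+1}$ are graph automorphisms, and they induce elements $\iota,\beta,\gamma$ of $\mathrm{Aut}(\sigma)$.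

**Step 2: $\alpha$.** At each $s_{d,y}$ whose run parameter satisfies $f(\nu)=1$, replace $y$ by $-y$; leave all else unchanged. The symbol after the $s$ tells us $f(\nu)$: if it is $e$, then $\nu=0$; if it is $R(1)$, then $\nu=1$; if it is $L(1,v)$, then $f(\nu)$ is the middle entry of $v$. So $\alpha(x)_0$ depends only on $x_0,x_1$, and $\alpha$ is continuous. It commutes with $\sigma$, and $\alpha^2=1$ because run parameters do not change. Hence $\alpha\in\mathrm{Aut}(\sigma)$.

**Step 3: definition of $\rho$.** Keep everything outside cells, and change each cell by
$$(j,\nu,+,y)\mapsto\begin{cases}(j+1,\nu-1,+,y)&\nu\ge1\\(j,0,-,y)&\nu=0\end{cases}\qquad (j,\nu,-,y)\mapsto\begin{cases}(j-1,\nu+1,-,y)&j\ge1\\(0,\nu,+,y)&j=0\end{cases}$$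
where $\infty\pm1=\infty$ for $j$. The set of positions of the cell is kept: in the four cases the $s$ moves by $+1$, $0$, $-1$, $0$ places (this fixes the image also when the cell is infinite). By Section 7, $\rho(x)$ is a path whose cells have the new states. Clearly $\rho\sigma=\sigma\rho$.

**Step 4: $\rho$ is bijective.** We check that $\iota\rho\iota$ is a two-sided inverse. It sends
$$(j,\nu,-)\mapsto(j+1,\nu-1,-)\ (\nu\ge1),\qquad (j,0,-)\mapsto(j,0,+),$$
$$(j,\nu,+)\mapsto(j-1,\nu+1,+)\ (j\ge1),\qquad (0,\nu,+)\mapsto(0,\nu,-),$$
with the $s$ moving by $+1,0,-1,0$. Now $\rho$ sends $(j,\nu,+)$ with $\nu\ge1$ to $(j+1,\nu-1,+)$, and $\iota\rho\iota$ sends this back. The same holds for $(j,0,+)\mapsto(j,0,-)$, for $(j,\nu,-)\mapsto(j-1,\nu+1,-)$ with $j\ge1$, and for $(0,\nu,-)\mapsto(0,\nu,+)$. So $\iota\rho\iota\rho=1$. Conjugating by $\iota$ gives $\rho\iota\rho\iota=1$. So if $\rho$ is continuous, its inverse $\iota\rho\iota$ is continuous too.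

**Step 5: $\rho$ is continuous.** Since $\rho$ commutes with $\sigma$, it is enough that $\{x:\rho(x)_0=a\}$ is open for every vertex $a$. We go through the vertices.

*$a=e$.* Cells contain no $e$, so the set is $\{x_0=e\}$.

*$a=s_{+,y}$.* The walker at $0$ has just stepped right from $-1$, with $\nu\ge1$, or has just turned at the left end. The set is
$$\{x_{-1}=s_{+,y},\ x_0\neq e\}\cup\{x_0=s_{-,y},\ x_{-1}=e\}.$$

*$a=s_{-,y}$.* The walker has stepped left from $1$, with $j\ge1$, or has turned at the right end. The set is
$$\{x_1=s_{-,y},\ x_0=b\}\cup\{x_0=s_{+,y},\ x_1=e\}.$$

*$a=b$.* Every old $b$ stays, unless an $s_-$ just to its right steps onto it. A new $b$ appears exactly where an $s_+$ with $\nu\ge1$ stood. The set is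
$$\{x_0=b,\ x_1\notin\{s_{-,y}:y\in\mathbb Z/3\}\}\cup\bigcup_y\{x_0=s_{+,y},\ x_1\ne e\}.$$

These sets are clopen: each is given by conditions on $x_{-1},x_0,x_1$.

*$a=L(i,v)$.* The condition says that $\rho(x)$ has an $s$ at $-i$ whose parameter $\nu'$ satisfies $\nu'\ge2i$ and $V_i(\nu')=v$. In terms of $x$ this is the union over $y$ of the events

- (A) $x_{-i-1}=s_{+,y}$ with $\nu\ge2i+1$ and $V_i(\nu-1)=v$;
- (B) $x_{-i+1}=s_{-,y}$, $x_{-i}=b$, with $\nu\ge2i-1$ and $V_i(\nu+1)=v$;
- (C) $x_{-i}=s_{-,y}$, $x_{-i-1}=e$, with $\nu\ge2i$ and $V_i(\nu)=v$.

(The remaining case, an $s_+$ with $\nu=0$, gives $\nu'=0<2i$.) Each event is clopen. The finitely many integers $\nu<2i+2$ contribute cylinders. For $\nu\ge2(i+1)$ the window $V_{i+1}(\nu)$ determines $V_i(\nu-1)$, $V_i(\nu)$ and $V_i(\nu+1)$, and by (7) it can be read at distance $i+1$ from the $s$: it is the label of the rung $L(i+1,\cdot)$. So these $\nu$ contribute finitely many cylinders. This is the point for which the windows were built.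

*$a=R(k)$.* In any point, going back from an $e$ that is not preceded by a core vertex, one meets $R$'s, then possibly $L$'s, and the nearest core vertex, if there is one, is an $s$. Now $\rho(x)_0=R(k)$ if and only if $\rho(x)_k=e$ and the run in $\rho(x)$ that ends just before position $k$ has length at least $2k-1$ or is left-infinite. If the nearest $s$ before position $k$ is at $k-l-1$, that run has length $l$. So the condition is: $x_k=e$, and $\rho(x)_{k-l-1}$ is not an $s$ for $0\le l\le2k-2$. This set is clopen, by the cases $a=s_{\pm,y}$.

Hence $\rho\in\mathrm{Aut}(\sigma)$. Put $Q_f=(\rho,\alpha,\beta,\gamma)$.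

## 10. End of the proof of Theorem A

**Step 1: the two quadruples satisfy the same relations.** We show that a word in $Q_f$ is trivial if and only if the same word in $\hat Q_f$ is trivial. The four generators do not move the symbols $e$, so they and their inverses map $X'$ to itself. On $X'$ all cells are finite, and each generator acts cell by cell, keeps the positions of the cell (hence $j+n$), and changes its state $(j,n,d,y)\in\Sigma\times\mathbb Z/3$ exactly as the corresponding permutation of Section 3 does. If the word is trivial on $\Sigma\times\mathbb Z/3$, then it fixes every point of $X'$; as $X'$ is dense, it is trivial in $\mathrm{Aut}(\sigma)$. If it moves a state $(j,n,d,y)$, then it moves the periodic point $(e\,b^j\,s_{d,y}\,P_n)^\infty\in X'$, because different states with the same $j+n$ are different words.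

**Step 2: conclusion.** By Step 1 and Proposition 1, $D_{Q_f}=D_{\hat Q_f}=D(f)$. Given $D$, choose $f$ with $D(f)=D$ by Lemma 2. By Section 6 the shift $X_f$ is a topologically mixing, locally compact countable state Markov shift, and by Proposition 3 its automorphism group is countable. This proves Theorem A, and with Section 2 also Theorem B. $\square$

## 11. Continuum many groups, one zeta function, computable graphs

**Proof of Theorem C(1).** A countable family of countable groups contains only countably many quadruples. Choose $D$ different from all their sets $D_{Q'}$, and take $X$, $Q$ from Theorem A for this $D$. An embedding of $\langle Q\rangle$ into a member of the family would, by (2), give a quadruple there with set $D$. $\square$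

**Proof of Theorem C(2).** For each $D$ fix a shift $X_D$ as in Theorem A. For a fixed countable group $\Gamma$ at most countably many $D$ satisfy $\mathrm{Aut}(X_D)\cong\Gamma$, because such a $D$ is $D_{Q'}$ for one of the countably many quadruples $Q'$ in $\Gamma$. So the map from the $2^{\aleph_0}$ sets $D$ to isomorphism classes is countable-to-one, and at least $2^{\aleph_0}$ classes occur. There are at most $2^{\aleph_0}$ isomorphism classes of countable groups, since each is given by a multiplication on a subset of $\mathbb N$. $\square$

**Proof of Theorem C(3).** We use the shifts $X_f$; mixing was shown in Section 6.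

**Step 1: closed paths.** The first-return loops at $e$ are $e\,b^j\,s\,P_n\,e$, of length $\ell=j+n+2$. For each $\ell\ge2$ there are $\ell-1$ pairs $(j,n)$ and six choices of $s$, so the generating function is
$$F(z)=\sum_{\ell\ge2}6(\ell-1)z^\ell=\frac{6z^2}{(1-z)^2}.$$
A closed path that avoids $e$ contains no $R$ (from an $R$ the path is forced to $e$), no $L$ (outside $e$, an $L$ leads only to deeper $L$'s or to $R$'s), and no $s$ (its successors are $e$, $R$'s and $L$'s). So it only repeats the loop at $b$.

**Step 2: the zeta function.** The point $b^\infty$ contributes $\exp\sum_n z^n/n=\frac1{1-z}$. Now count the points $x$ with $\sigma^nx=x$ that visit $e$ exactly $r\ge1$ times in $[0,n)$. Those with $x_0=e$ are concatenations of $r$ first-return loops of total length $n$, so there are $[z^n]F^r$ of them, where $[z^n]$ denotes the coefficient of $z^n$. Pairs consisting of such an $x$ and a visit to $e$ in $[0,n)$ are in bijection (shift the visit to $0$) with pairs of a point with $x_0=e$ and a position in $[0,n)$; so there are $n[z^n]F^r$ pairs. Each $x$ occurs in $r$ pairs, hence there are $\frac nr[z^n]F^r$ points. Their total contribution to $\sum p_nz^n/n$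 is $\sum_{r\ge1}F^r/r=-\log(1-F)$. So for every $f$
$$\zeta(z)=\frac1{1-z}\cdot\frac1{1-6z^2/(1-z)^2}=\frac{1-z}{(1-z)^2-6z^2}.$$

**Step 3: the entropy.** The closed paths at $e$ have generating function $1/(1-F(z))$. The coefficients of $F$ are nonnegative, and the positive solution in $(0,1)$ of $F(z)=1$, that is, of $\sqrt6\,z=1-z$, is $z_0=1/(1+\sqrt6)<1$. For $|z|<z_0$ we have $|F(z)|<1$, and $z_0$ is a pole of $1/(1-F)$. So the radius of convergence is $z_0$, and the entropy is $-\log z_0=\log(1+\sqrt6)$. $\square$

**Proof of Theorem C(4).**

**Step 1: SFT quadruples can be listed and tested by a machine.** Every nonempty SFT is conjugate to the vertex shift of a finite $0$–$1$ matrix in which every row and every column is nonzero. For such a matrix every finite path extends to a bi-infinite one, so the allowed words are exactly the finite paths. Encode an automorphism as a block code together with an inverse block code. It is decidable whether a block code of radius $r$ maps the shift to itself: check, for each allowed word of length $2r+2$, that the two output symbols form an edge. It is decidable whether two such codes are mutually inverse: compose them,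 and check on all allowed words of the resulting window length that the output is the central symbol. So there is a computable list $Q_0,Q_1,\dots$ of all quadruples of automorphisms, over all such matrices. Given $k$ and $m$ one can decide whether $w_m(Q_k)=1$, by composing block codes and testing on all allowed words of the resulting window length. In particular each $D_{Q_k}$ is computable.

**Step 2: a diagonal set.** Put
$$D=\{2k+1:\ k\ge0,\ w_{2k+1}(Q_k)=1\}.$$
Then $D$ is computable, and $2k+1\in D$ if and only if $2k+1\notin D_{Q_k}$, so $D\neq D_{Q_k}$ for every $k$. The proof of Theorem B applies to this $D$, with all SFTs. Moreover $D$ is infinite: the quadruple of four identity maps occurs for infinitely many $k$, and for such $k$ we have $w_{2k+1}(Q_k)=1$.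

**Step 3: the graph is computable.** Let $d_1<d_2<\cdots$ enumerate $D$ and take $f=1\,0^{d_1}\,1\,0^{d_2}\,1\cdots$. Then $f$ is computable and $D(f)=D$. We show that $\mathcal V_i$ is computable from $i$. A word of length $2i+1$ with at most one $1$ occurs in $f$ at arbitrarily late places, since $d_j\to\infty$; so it belongs to $\mathcal V_i$. A word of length $2i+1$ with at least two $1$s can occur only where it covers two consecutive $1$s of $f$ with $d_j\le2i-1$ zeros between them. Since the $d_j$ increase, one can compute an initial segment of $f$ that contains all such occurrences, and check there which words are $V_i(n)$ with $n\ge2i$. So the vertex set is decidable. The edges are decidable as well: $L(i,v)\to L(i+1,v')$ is an edge if and only if $v'\in\mathcal V_{i+1}$ and $v$ is its central block; $L(i,v)\to R(k)$ is an edge if and only if $n=i+k\in\{2i,2i+1\}$ and $v=V_i(n)$; the remaining edges are explicit.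

**Step 4: undecidable word problem.** Take instead a set $D$ of odd positive integers that is not computable, with $X$ and $Q$ from Theorem A. By Step 1 every $D_{Q_k}$ is computable, so $D$ differs from all of them, and the proof of Theorem B applies to $X$. If the word problem of the 4-generator group $\langle Q\rangle\subset\mathrm{Aut}(\sigma)$ were decidable, then $D=\{m \text{ odd}: w_m(Q)\ne1\}$ would be computable, because the word $w_m$ can be written down from $m$. This is a contradiction. $\square$
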